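# Three segments to a farthest point on a smooth convex surface

## 1. Farthest points on a doubly covered disc

Take two copies of the closed unit disc $B\subset\mathbb R^2$ and glue them along the rim. Call the result $S$. A point $z\in B$ gives a point $z^+$ on the upper face and a point $z^-$ on the lower face, with $z^+=z^-$ when $|z|=1$. Let $\rho$ be the distance on $S$ measured by lengths of paths in $S$. Given a point $x$, we look for the points of $S$ farthest from $x$ and for the shortest paths that lead there.

**Distances.** The projection $S\to B$ does not increase lengths, so two points of the same face are at their Euclidean distance. A path from $z^+$ to $w^-$ must meet the rim at some $m$, so it has length at least $|z-m|+|m-w|$, and the broken line through $m$ attains this. Hence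
$$\rho(z^+,w^-)=\min_{|m|=1}\bigl(|z-m|+|m-w|\bigr).$$

**The point opposite to $z^+$.** If $w=-z$, then $|z-m|+|m+z|\ge|2m|=2$, so $\rho(z^+,(-z)^-)\ge 2$. The value $2$ is attained at $m=\pm z/|z|$, or at every $m$ if $z=0$. So $\rho(z^+,(-z)^-)=2$.

**Every other point is closer.** Let $w\ne -z$. Choose a line through $z$ and $w$; if $w=z$ (then $z\neq0$), choose a line through $z$ that misses $0$. Let $m,m'$ be its endpoints on the rim. Then
$$\bigl(|z-m|+|m-w|\bigr)+\bigl(|z-m'|+|m'-w|\bigr)=2|m-m'|\le 4 .$$
If the line misses $0$, then $|m-m'|<2$ and one bracket is below $2$. If the line passes through $0$, then $m'=-m$, $z=\alpha m$, $w=\beta m$, the brackets are $2-\alpha-\beta$ and $2+\alpha+\beta$, and the smaller one is $2-|\alpha+\beta|<2$ because $w\neq-z$. Points of the same face as $z^+$ are at distance $|z-w|$, which is less than $2$ if $|z|<1$. If $|z|=1$, then $z^+=z^-$ lies on both faces and the computation above applies to every other point. So the only farthest point of $z^{\pm}$ is $(-z)^{\mp}$, at distance $2$.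

**Counting shortest paths.** Let $0<|z|<1$. We have $|z-m|+|m+z|=2$ only if $m$ is a multiple of $z$, that is $m=\pm z/|z|$. Each of these two rim points gives exactly one shortest path from $z^+$ to $(-z)^-$. The path through $-z/|z|$ passes through the upper center $0^+$; the path through $z/|z|$ passes through the lower center $0^-$. If $|z|=1$, a shortest path to $-z$ projects onto a diameter, and there are again two, one in each face. If $z=0$, every rim point gives a shortest path, so there are infinitely many.

So on this surface almost every point is joined to its farthest point by exactly two shortest paths, and the only exceptions are the two centers. On the round sphere, by contrast, every point is joined to its antipode by infinitely many. Must exceptional points exist? Can one build a surface on which farthest points are always reached by at most two shortest paths?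

Here is the precise setting. A *closed convex surface* $S$ is the boundary of a bounded open convex set in $\mathbb R^3$. We also admit the degenerate case of a doubly covered planar convex domain, and say so when it matters. Let $\rho$ be the intrinsic metric and $\rho_x(y)=\rho(x,y)$. A *segment* is a shortest path on $S$. The set of points where $\rho_x$ attains its maximum $r_x$ is denoted by $F_x$; its elements are the *farthest points from $x$*. C. Vălcan showed that there is a closed convex surface with no points $x$ and $y\in F_x$ joined by at least three segments; this counterexample essentially possesses points of nondifferentiability. Steinhaus conjectured that such points exist on every surface of class $C^1$. The conjecture is true.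

**Theorem 1 (Steinhaus' conjecture).** Every closed convex surface of class $C^1$ admits points $x$ and $y\in F_x$ joined by at least three segments.

Write $\theta_p\in(0,2\pi]$ for the *total angle* of $S$ at $p$, that is, $2\pi$ minus the curvature of $\{p\}$. For example, on a doubly covered convex polygon the total angle at a vertex with interior angle $\alpha$ is $2\alpha$, and it is $2\pi$ at all other points. On the doubly covered disc all total angles are $2\pi$.

**Theorem 2.** Let $S$ be a closed convex surface (possibly degenerate) with $\theta_y>\pi$ for every $y\in\bigcup_{x\in S}F_x$. Then there are $x\in S$ and $y\in F_x$ joined by at least three segments.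

Theorem 2 implies Theorem 1: on a $C^1$ surface all tangent cones are planes, and by Alexandrov $\theta_p$ equals the total angle of the tangent cone at $p$, so $\theta_p=2\pi$ for all $p$.

If degenerate surfaces are admitted, the number $\pi$ cannot be lowered. This is not needed for Theorem 1.

**Proposition 3.** For every $\varepsilon\in(0,\pi/6]$ there is a doubly covered convex hexagon with all total angles $\ge\pi-2\varepsilon$, such that no $x$ and $y\in F_x$ are joined by more than two segments.

Sections 2–11 prove Theorem 2, and Section 12 proves Proposition 3.

## 2. Segments, angles and total angle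

The space $(S,\rho)$ is a compact length space of curvature $\ge0$, homeomorphic to $S^2$. Segments are nonconstant unless stated otherwise; they are parametrized proportionally to arclength on $[0,1]$ and topologized by uniform convergence. A curve $\gamma$ with $\rho(\gamma(s),\gamma(t))=|s-t|\,\rho(\gamma(0),\gamma(1))$ is exactly such a segment, so limits of segments are segments (possibly constant), and by Arzelà–Ascoli every sequence of segments has a convergent subsequence.

Given three points with mutual distances $a,b,c$, draw a Euclidean triangle with these sides; its angles are the *comparison angles*. For instance, three points at mutual distance $\pi/2$ on the unit sphere have comparison angles $\pi/3$, while the segments joining them meet at angles $\pi/2$: angles on $S$ are at least the comparison angles. We use four standard facts, found in A. D. Alexandrov, *Intrinsic Geometry of Convex Surfaces*, and in Burago–Burago–Ivanov, *A Course in Metric Geometry*, Ch. 4 and 10. For segments $\alpha,\beta$ starting at $p$ let $\angle(\alpha,\beta)$ be their angle.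

**Fact 1 (comparison).** The comparison angle at $p$ of $(\alpha(s),p,\beta(t))$, with $s,t$ arclength, is nonincreasing in $s,t$, and $\angle(\alpha,\beta)$ is its supremum. So angles are at least comparison angles, and the hinge comparison holds: if $\alpha,\beta$ have lengths $a,b$, their endpoints are at distance at most $\sqrt{a^2+b^2-2ab\cos\angle(\alpha,\beta)}$. Moreover angles are lower semicontinuous: if $\alpha_n\to\alpha$ and $\beta_n\to\beta$ with nonconstant limits, then $\angle(\alpha,\beta)\le\liminf\angle(\alpha_n,\beta_n)$, because for fixed $s,t$ the comparison angles converge.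

**Fact 2 (no branching).** Segments do not branch. Hence (a) if $w$ is an interior point of a segment from $x$, the only segment from $x$ to $w$ is the corresponding subarc; (b) two segments from $x$, neither contained in the other, meet only at $x$ and possibly at a common endpoint.

**Fact 3 (adjacent angles).** At an interior point of a segment $\tau$, the two angles made by another segment with the two branches of $\tau$ add up to $\pi$.

**Fact 4 (sectors and directions).** Finitely many segments from $p$ which, near $p$, meet only at $p$ divide a small disc around $p$ into sectors. Sector angles are additive, their sum is $\theta_p\le2\pi$, and the angle between the two sides of a sector is at most the sector angle. So the angles between cyclically consecutive segments have sum at most $\theta_p\le2\pi$. The space of directions at $p$ is a circle of length $\theta_p$ with angle as arc length distance, and directions of segments are dense in it.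

Consequently, if $\theta_p>\pi$, then for each segment $\sigma$ from $p$ there is a segment $\tau$ from $p$ with $\angle(\sigma,\tau)>\pi/2$: the direction opposite to $\sigma$ on the circle is at distance $\theta_p/2>\pi/2$, and directions of segments are dense. This is the only way in which the hypothesis of Theorem 2 enters.

Finally, $|r_x-r_{x'}|\le\rho(x,x')$, so $r_x>0$ is continuous in $x$, and
$$G=\{(x,y):y\in F_x\}=\{(x,y):\rho(x,y)=r_x\}$$
is compact.

## 3. Segments arriving at a farthest point

If $y$ is farthest from $x$, moving away from $y$ in any direction does not increase the distance to $x$. So in every direction at $y$ there should be a segment to $x$ making an angle of at most $\pi/2$ with it. We need this with uniformity in $(x,y)$.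

**Lemma 4.** Let $(x_n,y_n)\to(x,y)$ in $G$ and let $\tau$ be a segment starting at $y$. Then, along a subsequence, there are segments $\sigma_n$ from $y_n$ to $x_n$ converging to a segment $\sigma$ from $y$ to $x$ with $\angle(\sigma,\tau)\le\pi/2$.

**Step 1: constant sequences.** We treat one pair $(x,y)$. Let $w_n$ be interior points of $\tau$ with $\rho(y,w_n)=\delta_n\to0$. Let $\sigma_n$ be a segment from $w_n$ to $x$, of length $\ell_n\le r_x=\rho(y,x)$, and pass to a limit $\sigma_n\to\sigma$, a segment from $y$ to $x$. The comparison angle at $w_n$ in the triangle $w_n,y,x$ has cosine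
$$\frac{\delta_n^2+\ell_n^2-r_x^2}{2\delta_n\ell_n}\le\frac{\delta_n}{2\ell_n}\to0 .$$
By Fact 1, $\sigma_n$ makes an angle $\ge\pi/2-o(1)$ with the backward branch of $\tau$ at $w_n$. By Fact 3, it makes an angle $\le\pi/2+o(1)$ with the forward branch. The forward branches converge to $\tau$, so $\angle(\sigma,\tau)\le\pi/2$ by lower semicontinuity. Since $\sigma$ is itself a segment from $y$ to $x$, the constant sequence $\sigma,\sigma,\dots$ has the required property.

**Step 2: general sequences.** We transport the direction $\tau$ to $y_n$ and use Step 1 there. Let $q'$ be an interior point of $\tau$. By Fact 2(a) the segment from $y$ to $q'$ is unique, so segments $\tau_n$ from $y_n$ to $q'$ converge to it. Step 1 gives segments $\sigma_n$ from $y_n$ to $x_n$ with $\angle(\sigma_n,\tau_n)\le\pi/2$. Pass to a convergent subsequence; by Fact 1 its limit $\sigma$ satisfies $\angle(\sigma,\tau)\le\pi/2$. $\square$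

From now on until the end of Section 11 we assume the hypothesis of Theorem 2 and, for contradiction,
$$\text{for all }x\in S\text{ and }y\in F_x\text{ there are at most two segments from }x\text{ to }y. \tag{1}$$

**Lemma 5.** For $(x,y)\in G$ there are exactly two segments from $x$ to $y$, and this unordered pair depends continuously on $(x,y)\in G$.

*Proof.* Let $(x_n,y_n)\to(x,y)$ in $G$, let $\sigma_n,\sigma_n'$ (possibly equal) be all the segments between $x_n$ and $y_n$, and pass to a subsequence along which $\sigma_n\to\sigma$, $\sigma_n'\to\sigma'$. Let $\tau$ be a segment from $y$. Lemma 4, applied to this subsequence, gives a further subsequence of segments chosen among $\sigma_n,\sigma'_n$ whose limit makes an angle $\le\pi/2$ with $\tau$ at $y$; this limit is $\sigma$ or $\sigma'$. So every segment from $y$ makes an angle $\le\pi/2$ with $\sigma$ or with $\sigma'$. If $\sigma=\sigma'$, this contradicts $\theta_y>\pi$ and the consequence of Fact 4. So $\sigma\ne\sigma'$. A constant sequence gives "exactly two". In general, $\{\sigma,\sigma'\}$ consists of two distinct segments between $x$ and $y$, so it is the pair belonging to $(x,y)$. Every subsequence thus has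 a further subsequence along which the pairs converge to this pair, which is continuity. $\square$

The condition on the total angle matters here. If $\theta_y<\pi$, every direction at $y$ is within $\theta_y/2<\pi/2$ of any given one, so a single segment satisfies Lemma 4. In Section 12 we meet farthest points joined to $x$ by only one segment.

## 4. Unique farthest points, and the double ellipse

Suppose for a moment that every $F_x$ is a single point $f(x)$. Then (1) leads quickly to a contradiction.

The map $f:S\to S$ has compact graph $G$, so it is continuous. By Lemma 5, over each $x$ there are exactly two segments from $x$ to $f(x)$, and the pair varies continuously. Separating the two segments at $x_0$ by disjoint neighborhoods, we see that near $x_0$ there is exactly one segment in each, and it varies continuously. So the segments form a two-sheeted covering of $S$. Since $S$ is simply connected, the covering is trivial, and we can choose a segment $\sigma_x$ from $x$ to $f(x)$ continuously in $x$. Then $(x,s)\mapsto\sigma_x(s)$ is a homotopy from the identity to $f$, so $f$ has degree $1$. On the other hand $f(x)\ne x$. Identify $S$ with the unit sphere; then $(1-s)f(x)-sx$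 never vanishes, and normalizing it gives a homotopy from $f$ to the antipodal map, which has degree $-1$. This is a contradiction.

The doubly covered disc shows the mechanism. Under the homeomorphism $z^\pm\mapsto(z,\pm\sqrt{1-|z|^2})$ the map $f(z^\pm)=(-z)^\mp$ is the antipodal map. For $z\ne0$ one of the two segments passes through $0^+$ and the other through $0^-$, and either choice is continuous off the centers. It cannot be extended over both centers, and there the number of segments jumps.

**Where this stops.** Nothing says that $F_x$ is a point. Let $K$ be the ellipse $u^2/9+v^2\le1$, doubly covered; all total angles are $2\pi$. Take $x=0^+$. The tips $(\pm3,0)$ are at distance $3$ from $x$. A point $(0,v)^\pm$ is at distance at most $2$ from $x$: on the upper face this is clear, and to reach $(0,v)^-$ one goes up or down to the rim and back on the other side, with total length $1+(1-|v|)\le 2$ for the better choice. So $F_x$ contains no point with $u=0$. It is invariant under the reflection $u\mapsto-u$, so it has points on both sides of $\{u=0\}$ and is disconnected. There is no function $f$ here.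

A set-valued map can still be used in cohomology. If $\Gamma\subset S\times S$ is compact and each fiber $\{y:(x,y)\in\Gamma\}$ has the Čech cohomology of a point, then the first projection $\Gamma\to S$ induces an isomorphism by the Vietoris–Begle theorem, and $\Gamma$ behaves like the graph of a map. Connectedness of the fibers is essential, as a toy example shows. Over $[0,1]$, take the fiber $\{0\}$ for $x<\frac12$, $\{1\}$ for $x>\frac12$, and $\{0,1\}$ for $x=\frac12$. This compact set is disconnected, and the projection is not an isomorphism on $H^0$. With fiber $[0,1]$ at $x=\frac12$ the set is an arc, and the projection is an isomorphism.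

So we look for compact sets $J_x\supset F_x$ and $T_x\supset J_x\cup\{x\}$, with compact graphs, such that $x\notin J_x$ and both $J_x$ and $T_x$ are connected with connected complement. The set $J_x$ replaces $f(x)$, and $T_x$ replaces the segment $\sigma_x$ along which $f(x)$ was moved to $x$. Such sets must come from the geometry of all the segments from $x$. To see what this geometry looks like, regard $S\setminus\{x\}$ as a plane. For each $y\in F_x$ the two segments to $y$ form a loop through $x$, that is, a line in the plane going to infinity at both ends. We will see that these lines are disjoint, and that of any three of them one separates the other two. So they lie like parallel lines, and $J_x$ can be found in the strip between the outermost two. We now set up the loops.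

For $(x,y)\in G$ let $L_y=L_{x,y}$ be the union of the two segments from $x$ to $y$. They have equal length, so neither contains the other, and by Fact 2(b) $L_y$ is a Jordan curve. For $y\ne y'$ in $F_x$ all four segments have length $r_x$, so again by Fact 2(b)
$$L_y\cap L_{y'}=\{x\}. \tag{2}$$

**Lemma 6.** If $\gamma$ is a segment from $x$ to $a\ne x$ and $y\in F_x$, then either $\gamma\subset L_y$ or $\gamma\cap L_y=\{x\}$. A point of $L_y\setminus\{x,y\}$ has only one segment to $x$.

*Proof.* Let $\gamma$ meet a segment $\sigma\subset L_y$ from $x$ to $y$ at some $w\ne x$. By Fact 2(b) there are three cases. Either $\gamma\subset\sigma$; or $\sigma\subsetneq\gamma$, which is impossible since then $\rho(x,a)>r_x$; or $w=a=y$, and then $\gamma$ is one of the two segments from $x$ to $y$. The last statement is Fact 2(a). $\square$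

The following remark about Jordan curves will be used many times.
$$\begin{gathered}\text{If }L\cap L'=\{x\}\text{ and }U\text{ is the component of }S\setminus L\text{ that misses }L',\text{ then}\\ U\cup(L\setminus\{x\})\text{ is connected and misses }L'.\end{gathered}\tag{3}$$
Indeed $U\subset U\cup(L\setminus\{x\})\subset\overline U$. So this set lies on one side of $L'$. Note that $L'\setminus\{x\}$ is connected and lies in a single component of $S\setminus L$, so $U$ exists.

## 5. Theta-curves made of three segments

To exclude three loops none of which separates the other two, we shall find a point $z$ with three segments to $x$ between the loops. The next lemma says that such a $z$ is at least as far from $x$ as the points $y_i$.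

**Lemma 7.** Let $\gamma_1,\gamma_2,\gamma_3$ be distinct segments from $x$ to $z\ne x$, and let $y_1,y_2,y_3$ lie in the three different components of $S\setminus(\gamma_1\cup\gamma_2\cup\gamma_3)$. Then $\rho(x,z)\ge\min_i\rho(x,y_i)$.

By Fact 2(b) the $\gamma_k$ meet only at $x$ and $z$, so they form a theta-curve, whose complement has three components. Let $W_i$ be the one bounded by $\gamma_j\cup\gamma_k$, where $\{i,j,k\}=\{1,2,3\}$, and relabel so that $y_i\in W_i$. Suppose $r':=\rho(x,z)<r_i:=\rho(x,y_i)$ for all $i$. Let $\sigma_i$ be a segment from $x$ to $y_i$, and $\tau_i$ a segment from $z$ to $y_i$, of length $d_i$.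

**Step 1: $\sigma_i\setminus\{x\}\subset W_i$ and $\tau_i\setminus\{z\}\subset W_i$.** This puts all segments in a known cyclic order. If $\sigma_i$ meets $\gamma_k$ outside $x$, then by Fact 2(b) either $\sigma_i\subset\gamma_k$, or $\gamma_k\subsetneq\sigma_i$, or they have a common endpoint. The first and third give $y_i\in\gamma_k$, which is false. In the second, $z$ is interior to the segment $\sigma_i$ from $x$, which contradicts Fact 2(a), because $z$ has three segments to $x$. So $\sigma_i\setminus\{x\}$ is connected, misses the theta-curve and contains $y_i$. The argument for $\tau_i$ is the same with $x$ and $z$ exchanged.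

**Step 2: the Euclidean triangle with sides $r',r_i,d_i$ is nondegenerate.** This will give strict inequalities between angles. If $d_i=r'+r_i$, then $\gamma_1\cup\sigma_i$ would be a segment from $z$ with $x$ in its interior, although there are three segments from $z$ to $x$; this contradicts Fact 2(a). If $r_i=r'+d_i$, then $\gamma_1\cup\tau_i$ would be a segment from $x$ with $z$ in its interior, again a contradiction. Finally $r'<r_i$ excludes $r'=r_i+d_i$.

**Step 3: adding angles.** Let $\chi_i,\psi_i,\varphi_i$ be the comparison angles at $x,z,y_i$ in the triangle $x,z,y_i$. Near $x$, the sector between $\gamma_j$ and $\gamma_k$ lies in $W_i$, the only component whose boundary contains both $\gamma_j$ and $\gamma_k$; so it contains the initial part of $\sigma_i\setminus\{x\}$. The cyclic order at $x$ is therefore $\gamma_1,\sigma_3,\gamma_2,\sigma_1,\gamma_3,\sigma_2$. By Fact 1 both $\angle(\sigma_i,\gamma_j)$ and $\angle(\sigma_i,\gamma_k)$ are at least $\chi_i$, so Fact 4 gives $2\sum\chi_i\le2\pi$. In the same way, $2\sum\psi_i\le2\pi$ at $z$. Hence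
$$\sum\varphi_i=3\pi-\sum\chi_i-\sum\psi_i\ge\pi .$$
But $\varphi_i$ is opposite to the side $r'$ and $\psi_i$ is opposite to $r_i>r'$, so $\varphi_i<\psi_i$ and $\sum\varphi_i<\sum\psi_i\le\pi$. This is a contradiction. $\square$

## 6. Regions pinched at one point

Two loops through $x$ bound between them a region that is a disc with two boundary points glued together at $x$. It is convenient to unglue them. Picture two circles tangent internally at $x$: the crescent between them becomes an honest closed disc, with two boundary points over $x$.

**Lemma 8.** Let $L,L'$ be Jordan curves in a 2-sphere $\Sigma$ with $L\cap L'=\{x\}$. Let $D$ (resp. $D'$) be the component of $\Sigma\setminus L$ (resp. $\Sigma\setminus L'$) not meeting the other curve. Then $D\cap D'=\emptyset$. Put $\Omega=\Sigma\setminus(\overline D\cup\overline{D'})$. There are a closed disc $\Delta$, two points of $\partial\Delta$ dividing it into arcs $e,e'$, and a continuous surjection $q:\Delta\to\Omega\cup L\cup L'$ such that $q^{-1}(x)$ consists of these two points, $q$ is injective off $q^{-1}(x)$, $q(e)=L$, $q(e')=L'$ and $q(\operatorname{int}\Delta)=\Omega$.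

**Step 1: $D\cap D'=\emptyset$.** By (3), $D\cup(L\setminus\{x\})$ is connected and misses $L'$. It contains $L\setminus\{x\}$, which is not in $D'$. So it is disjoint from $D'$.

**Step 2: an arc $\kappa$ from $L$ to $L'$ across $\Omega$.** We want to cut the pinched region into two ordinary discs. By Schoenflies $E=\Sigma\setminus D$ is a closed disc. In $E\setminus\{x\}$ take an arc from a point of $L\setminus\{x\}$ to a point of $L'\setminus\{x\}$. Let $m'$ be its first point in $\overline{D'}$; since the arc starts outside $\overline{D'}$, we have $m'\in L'$. Let $m$ be the last point before $m'$ in $L$. The subarc $\kappa$ from $m$ to $m'$ has its interior in $\Omega$.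

**Step 3: two Jordan domains.** Let $a_1,a_2$ be the arcs of $L$ from $x$ to $m$, and $a_1',a_2'$ the arcs of $L'$ from $x$ to $m'$. The arc $\kappa\cup a_1'$ is a cross-cut of $E$ from $m$ to $x$. It divides $\operatorname{int}E$ into two Jordan domains $U_1,U_2$, where $U_i$ is bounded by $a_i\cup\kappa\cup a_1'$. The arc $a_2'$ without its endpoints misses $L$, $\kappa$ and $a_1'$; name $a_1,a_2$ so that it lies in $U_2$. Then $a_2'$ is a cross-cut of $\overline{U_2}$ from $m'$ to $x$, and it divides $U_2$ into two Jordan domains, bounded by $a_1'\cup a_2'=L'$ and by $a_2\cup\kappa\cup a_2'$. The first is a component of $\Sigma\setminus L'$ missing $L$, so it is $D'$. Call the second $V$. Removing $\overline{D'}$ from $\operatorname{int}E$ we get $\Omega=U_1\cup V\cup\operatorname{int}\kappa$.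

**Step 4: gluing.** By Schoenflies $\overline{U_1}$ and $\overline V$ are closed discs. Comparing their boundaries $a_1\cup\kappa\cup a_1'$ and $a_2\cup\kappa\cup a_2'$ we see that $\overline{U_1}\cap\overline V=\kappa\cup\{x\}$. Glue disjoint copies of $\overline{U_1}$ and $\overline V$ along $\kappa$. The result is a closed disc $\Delta$ with a natural map $q$. The two preimages of $x$ come from the two copies; $e$ comes from $a_1\cup a_2$ and $e'$ from $a_1'\cup a_2'$. All stated properties are clear. $\square$

**Lemma 9.** Let $L_1,L_2,L_3$ be Jordan curves in $S$, pairwise meeting exactly in $x$, such that none of them separates the other two (minus $x$). Let $D_i$ be the component of $S\setminus L_i$ not meeting the other two. Then the $D_i$ are disjoint. With $\Omega=S\setminus\bigcup\overline{D_i}$ there are a closed triangle $\Delta$ with vertices $v_1,v_2,v_3$ and a continuous surjection $q:\Delta\to\Omega\cup\bigcup L_i$ with $q^{-1}(x)=\{v_1,v_2,v_3\}$, injective off $q^{-1}(x)$, mapping the edge $e_i$ opposite $v_i$ onto $L_i$ and $\operatorname{int}\Delta$ onto $\Omega$.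

**Step 1: lifting $L_3$ to the disc of $L_1,L_2$.** We reduce to Lemma 8, used twice. Lemma 8 gives disjointness of the $D_i$. Let $q_{12}:\Delta_{12}\to\Omega_{12}\cup L_1\cup L_2$ be the map of Lemma 8 for $L_1,L_2$, with marked points $w,w'$ and arcs $e,e'$ over $L_1,L_2$. The open arc $L_3\setminus\{x\}$ misses $L_1,L_2,D_1,D_2$, so it lies in $\Omega_{12}$ and lifts to $\operatorname{int}\Delta_{12}$. Each end of the lift accumulates only at $w,w'$. The set of accumulation points of an end is connected, so each end converges to $w$ or to $w'$.

**Step 2: the two ends converge to the same point.** Here the separation hypothesis is used. Suppose they converge to different points. Then the closure of the lift is a cross-cut of $\Delta_{12}$ separating the open arcs $e,e'$. Let $\Delta',\Delta''$ be the two pieces of its complement, containing the open arcs $e$ and $e'$ respectively. The sets $q_{12}(\Delta')\cup D_1$ and $q_{12}(\Delta'')\cup D_2$ are connected (the first contains $D_1\cup(L_1\setminus\{x\})$, which is connected; similarly for the second), they are disjoint, and their union is $S\setminus L_3$. Since $S\setminus L_3$ has exactly two components, they are these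 components. So $L_3$ separates $L_1$ from $L_2$, contrary to assumption.

**Step 3: cutting out $D_3$.** Say both ends converge to $w$. Then the closure of the lift is a Jordan curve $M$ with $M\cap\partial\Delta_{12}=\{w\}$. Consider $\Delta_{12}$ as a disc in a 2-sphere and apply Lemma 8 to $\partial\Delta_{12}$ and $M$. We obtain $q':\Delta\to\Omega'\cup\partial\Delta_{12}\cup M$, where $\Omega'=\operatorname{int}\Delta_{12}\setminus\overline{D_M}$ and $D_M\subset\operatorname{int}\Delta_{12}$ is the domain bounded by $M$. The set $q_{12}(D_M)$ is open and connected, and $q_{12}(D_M)\cup L_3=q_{12}(D_M\cup M)$ is compact. So $q_{12}(D_M)$ is open and closed in $S\setminus L_3$, that is, a component. It misses $L_1$, so it is $D_3$. Hence $q_{12}(\Omega')=\Omega$.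

**Step 4: the triangle.** Put $q=q_{12}\circ q'$. Then $q^{-1}(x)=q'^{-1}(\{w,w'\})$ consists of three points of $\partial\Delta$: two over $w$ and one over $w'$. They divide $\partial\Delta$ into arcs over $L_1,L_2,L_3$. Choose a homeomorphism of $\Delta$ with a triangle taking these points to the vertices, and name them so that $v_i$ is opposite the edge over $L_i$. $\square$

In both lemmas $q$ is a closed map, being continuous from a compact space to a Hausdorff space, so it is a homeomorphism from $\Delta\setminus q^{-1}(x)$ onto its image. Over $x$ there are two or three points of $\Delta$, and a segment from $x$ into the region selects one of them. The next lemma records this choice.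

**Lemma 10.** In the situation of Lemma 8 (with $\Sigma=S$) or Lemma 9, let $Y$ be the image of $q$ and $v_1,\dots,v_k$ ($k=2,3$) the points of $q^{-1}(x)$. Assume that every segment from $x$ to a point of $Y\setminus\{x\}$ lies in $Y$. If $\gamma$ is such a segment, then the lift of $\gamma\setminus\{x\}$ converges at the $x$-end to one $v_i$; we say that $\gamma$ *starts at* $v_i$. Let $A_i\subset\Delta$ consist of $v_i$ and of all $v\notin q^{-1}(x)$ such that some segment from $x$ to $q(v)$ starts at $v_i$. Then the $A_i$ are closed and connected, and cover $\Delta$.

**Step 1: starting points, covering, connectedness.** These are the soft parts. The lift accumulates at the $x$-end only at the finite set $q^{-1}(x)$, so it converges by connectedness. Every $q(v)$ with $v\notin q^{-1}(x)$ is joined to $x$ by some segment, so the $A_i$ cover $\Delta$. If $v\in A_i$ is realized by $\gamma$, then subarcs of $\gamma$ realize all points of its lift. So the lift, together with $v_i$, is a connected subset of $A_i$ containing $v$ and $v_i$, and $A_i$ is connected.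

**Step 2: a uniform estimate near the $v_i$.** We show that the starting point can be read off at a fixed small distance from $x$. Let $N_i$ be disjoint closed neighborhoods of the $v_i$. By compactness there is $\delta>0$ such that $\rho(x,q(v))\le\delta$ implies $v\in\bigcup N_i$. If $\gamma$ starts at $v_i$, the lift of the part of $\gamma$ within distance $\delta$ of $x$ is connected, lies in $\bigcup N_j$ and converges to $v_i$, so it lies in $N_i$.

**Step 3: closedness.** Let $v_n\in A_i\setminus\{v_i\}$, $v_n\to v$, with segments $\gamma_n$ from $x$ to $q(v_n)$ starting at $v_i$. If $v=v_j$, then $q(v_n)\to x$, so $v_n\in N_i$ for large $n$ by Step 2, and $j=i$. If $v\notin q^{-1}(x)$, pass to a limit $\gamma_n\to\gamma$, a segment from $x$ to $q(v)$. It starts at some $v_j$. Choose $0<\delta'\le\delta$ with $\delta'<\rho(x,q(v))$. The points of $\gamma_n$ at distance $\delta'$ from $x$ converge to the corresponding point of $\gamma$, and so do their lifts. The former lifts are in $N_i$ and the latter is in $N_j$. So $j=i$ and $v\in A_i$. $\square$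

## 7. Three farthest points of one point: parallel loops

Three disjoint lines in the plane can lie like parallel lines, or like three sides of a region that none of them separates. The second position is excluded under (1).

**Lemma 11.** If $y_1,y_2,y_3\in F_x$ are distinct, then one of the loops $L_i=L_{y_i}$ separates the other two (minus $x$).

Suppose not. By (2) we are in the situation of Lemma 9, and we use its notation. We also need the Knaster–Kuratowski–Mazurkiewicz lemma: if closed sets $A_1,A_2,A_3$ cover a triangle, $v_i\in A_i$, and the edge $v_jv_k$ is contained in $A_j\cup A_k$ for all $j\ne k$, then $A_1\cap A_2\cap A_3\ne\emptyset$.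

**Step 1: Lemma 10 applies.** We check that segments from $x$ stay in $Y=\Omega\cup\bigcup L_i$. By Lemma 6, a segment from $x$ to $a\in L_i\setminus\{x\}$ lies in $L_i$. If $\gamma$ is a segment from $x$ to $a\in\Omega$, then by Lemma 6 $\gamma\setminus\{x\}$ misses all $L_i$. Now $S\setminus\bigcup L_i$ is the disjoint union of the open sets $\Omega,D_1,D_2,D_3$, so the connected set $\gamma\setminus\{x\}$ lies in $\Omega$.

**Step 2: a point with three segments.** Lemma 10 gives closed sets $A_1,A_2,A_3$ covering $\Delta$, with $v_k\in A_k$. Segments to points of $L_i\setminus\{x\}$ lie in $L_i$ and lift into $e_i$, so they start at an end of $e_i$; thus $e_i\subset A_j\cup A_k$. By the Knaster–Kuratowski–Mazurkiewicz lemma there is $p^*\in A_1\cap A_2\cap A_3$. It is not a vertex, since $v_j\notin A_k$ for $j\ne k$. So there are three different segments from $x$ to $z=q(p^*)$, starting at $v_1,v_2,v_3$. Points of $L_i\setminus\{x\}$ have at most two segments to $x$, by Lemmas 5 and 6. So $p^*\in\operatorname{int}\Delta$ and $z\in\Omega$.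

**Step 3: $y_1,y_2,y_3$ lie in different components.** This is the hypothesis of Lemma 7. Let $\gamma_k$ be a segment from $x$ to $z$ starting at $v_k$. By Fact 2(b) the closures of their lifts are arcs from $v_k$ to $p^*$ which pairwise meet only at $p^*$, and by Step 1 $\gamma_k\setminus\{x\}\subset\Omega$. The first two arcs form a cross-cut of $\Delta$ from $v_1$ to $v_2$; the third is a cross-cut of the piece that contains $v_3$. So $\Delta$ minus the three arcs has three connected pieces $\Delta_1,\Delta_2,\Delta_3$, with $\Delta_i$ containing the open edge $e_i$. The sets $q(\Delta_i)\cup D_i$ are connected, because $q(\Delta_i)\supset L_i\setminus\{x\}$; they are disjoint, and their union is $S\setminus\bigcup\gamma_k$. The latter has exactly three components, the $\gamma_k$ forming a theta-curve. So the three sets are these components, and $y_i\in L_i\setminus\{x\}\subset q(\Delta_i)$.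

**Step 4: contradiction.** By Lemma 7, $\rho(x,z)\ge\min_i\rho(x,y_i)=r_x$. So $z\in F_x$ is joined to $x$ by three segments, contrary to (1). $\square$

## 8. Choosing one of the two segments globally

In Section 4 we chose $\sigma_x$ continuously. Now several farthest points belong to the same $x$, and the choices for them must be matched: all lines in the plane $S\setminus\{x\}$ should be oriented in parallel. This section makes that precise.

**Winding numbers.** Orient $S$. For a closed curve $c$ and distinct $p,q\notin c$ let $i(c;p,q)\in\mathbb Z\cong H_1(S\setminus\{p,q\})$ be its class, normalized so that a small positive circle around $p$ has class $1$. This is the winding number around $p$ in the oriented plane $S\setminus\{q\}$. For an oriented Jordan curve $L$ let $\mathrm{left}(L)$ and $\mathrm{right}(L)$ be the components of $S\setminus L$, named so that $i(L;p,q)=1$ for $p\in\mathrm{left}(L)$, $q\in\mathrm{right}(L)$. Let $\lambda(L,p)=+1$ or $-1$ according as $p\in\mathrm{left}(L)$ or $p\in\mathrm{right}(L)$. Then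
$$i(L;p,q)=\tfrac12\bigl(\lambda(L,p)-\lambda(L,q)\bigr). \tag{4}$$
For example, on the round sphere oriented by the outward normal, the equator traversed eastward has the northern hemisphere on its left, and $i=1$ for $p$ the north and $q$ the south pole.

**Stability.** If $c_n\to c$ uniformly and $p,q\notin c$, then $i(c_n;p,q)=i(c;p,q)$ for large $n$, because uniformly close curves are homotopic in $S\setminus\{p,q\}$. If $L_n\to L$ are Jordan curves and $p_n\to p\notin L$, then $\lambda(L_n,p_n)=\lambda(L,p)$ for large $n$. To see this, take $q$ on the other side of $L$; then $i(L_n;p,q)=i(L;p,q)=\pm1$ determines $\lambda(L_n,p)$ by (4). A closed disc around $p$ missing $L$ misses $L_n$ and, for large $n$, contains $p_n$, so $\lambda(L_n,p_n)=\lambda(L_n,p)$.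

**The comparison sign.** Let $\tilde G=\{(x,\sigma):\sigma\text{ a segment from }x\text{ to a point of }F_x\}$, with fibers $\tilde G_x$. It is compact. By Lemma 5, $\sigma\mapsto\sigma'$ (the other segment with the same endpoints) is a continuous involution. Let $L_\sigma$ be the loop traversed along $\sigma$ and back along $\sigma'$; so $L_{\sigma'}$ is $L_\sigma$ reversed. For $\sigma,\tau\in\tilde G_x$ with endpoints $y,y'$ put
$$c(\sigma,\tau)=-\lambda(L_\sigma,y')\,\lambda(L_\tau,y)\ \ (y\ne y'),\qquad c(\sigma,\sigma)=1,\quad c(\sigma,\sigma')=-1 .$$
Then $c$ is symmetric and changes sign when $\sigma$ is replaced by $\sigma'$. To see the meaning, take two vertical lines in the plane, both directed downward. The left side of a downward line is the east side. The eastern line is to the left of the western one, and the western line is to the right of the eastern one, so $c=-(+1)(-1)=1$. Reversing one line gives $c=-1$.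

**Lemma 12.** (a) For $\sigma_1,\sigma_2,\sigma_3\in\tilde G_x$ we have $c(\sigma_1,\sigma_2)\,c(\sigma_2,\sigma_3)\,c(\sigma_1,\sigma_3)=1$. (b) $c$ is continuous on $\tilde G\times_S\tilde G$, the set of triples $(x,\sigma,\tau)$ with $\sigma,\tau\in\tilde G_x$.

**Step 1: the identity (a).** This says that "oriented in parallel" is consistent. If two endpoints coincide, then say $\sigma_2\in\{\sigma_1,\sigma_1'\}$, and the product is $1\cdot c(\sigma_1,\sigma_3)^2$ or $(-1)\cdot(-c(\sigma_1,\sigma_3))\cdot c(\sigma_1,\sigma_3)$, that is $1$. If the endpoints $y_1,y_2,y_3$ are distinct, write $L_i=L_{\sigma_i}$; by Lemma 11 and symmetry let $L_2$ separate $L_1$ and $L_3$. The component of $S\setminus L_2$ containing $y_3$ misses $L_1$, so by (3) its union with $L_2\setminus\{x\}$ lies on one side of $L_1$, and $\lambda(L_1,y_2)=\lambda(L_1,y_3)$. Likewise $\lambda(L_3,y_2)=\lambda(L_3,y_1)$, while $\lambda(L_2,y_1)=-\lambda(L_2,y_3)$. The product of the three signs is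
$$(-1)^3\,[\lambda(L_1,y_2)\lambda(L_1,y_3)]\,[\lambda(L_2,y_1)\lambda(L_2,y_3)]\,[\lambda(L_3,y_2)\lambda(L_3,y_1)]=(-1)^3\cdot1\cdot(-1)\cdot1=1 .$$

**Step 2: continuity (b) when the limit endpoints differ.** Let $(x_n,\sigma_n,\tau_n)\to(x,\sigma,\tau)$ with endpoints $y_n\to y$, $y_n'\to y'$. If $y\ne y'$, then $y_n\neq y_n'$ for large $n$, the loops converge by Lemma 5, and Stability gives $c(\sigma_n,\tau_n)=c(\sigma,\tau)$ for large $n$.

**Step 3: continuity (b) when the limit endpoints agree.** This is the case where two loops merge in the limit. Let $y=y'$. Replacing $\tau_n,\tau$ by $\tau_n',\tau'$ if necessary, we may assume $\tau=\sigma$, and must show $c(\sigma_n,\tau_n)=1$ for large $n$. For those $n$ with $y_n=y_n'$ we have $\tau_n=\sigma_n$ if $n$ is large, since $\sigma_n'\to\sigma'\ne\sigma$; then $c=1$. So let $y_n\ne y_n'$. Choose $p\in\mathrm{left}(L_\sigma)$ and $q\in\mathrm{right}(L_\sigma)$. For large $n$, $p$ is left and $q$ is right of both $L_{\sigma_n}$ and $L_{\tau_n}$.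

If $\lambda(L_{\sigma_n},y_n')=+1$, then $\mathrm{right}(L_{\sigma_n})$ misses $L_{\tau_n}$, so by (3) $\mathrm{right}(L_{\sigma_n})\cup(L_{\sigma_n}\setminus\{x_n\})$ is connected and misses $L_{\tau_n}$. It contains $q$ and $y_n$. So $\lambda(L_{\tau_n},y_n)=\lambda(L_{\tau_n},q)=-1$ and $c(\sigma_n,\tau_n)=1$. If $\lambda(L_{\sigma_n},y_n')=-1$, then $\mathrm{left}(L_{\sigma_n})\cup(L_{\sigma_n}\setminus\{x_n\})$ is connected, misses $L_{\tau_n}$ and contains $p$ and $y_n$. So $\lambda(L_{\tau_n},y_n)=1$ and again $c(\sigma_n,\tau_n)=1$. $\square$

**Lemma 13.** For every $(x,y)\in G$ one can choose one of the two segments from $x$ to $y$, denoted $\sigma_{x,y}$, such that $\sigma_{x,y}$ depends continuously on $(x,y)\in G$ and $c(\sigma_{x,y},\sigma_{x,y'})=1$ for all $y,y'\in F_x$.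

**Step 1: two classes over each $x$.** We organize $\tilde G_x$. By Lemma 12(a) and symmetry, "$c=1$" is an equivalence relation on $\tilde G_x$. If $c(\sigma,\tau)=c(\sigma,\upsilon)=-1$, then $c(\tau,\upsilon)=1$; and $c(\sigma,\sigma')=-1$. So there are exactly two classes. They are interchanged by $\sigma\mapsto\sigma'$, and by Lemma 12(b) they are compact.

**Step 2: the classes are locally constant.** Fix $x_0$, let $C_\pm$ be the two classes of $\tilde G_{x_0}$, and let $V_\pm$ be disjoint open neighborhoods of $C_\pm$ in $\tilde G$. A limit in $\tilde G_{x_0}$ of points of $V_+$ is not in $V_-$, so it is in $C_+$; similarly with signs exchanged. We claim that there is an open neighborhood $U$ of $x_0$ such that for $x\in U$ we have $\tilde G_x\subset V_+\cup V_-$, and $c=1$ on pairs of elements of $\tilde G_x$ in the same $V_\pm$, $c=-1$ on pairs in different ones. Otherwise there are $x_n\to x_0$ and either elements of $\tilde G_{x_n}$ outside $V_+\cup V_-$, whose limit would be an element of $\tilde G_{x_0}$ outside $V_+\cup V_-$, or pairs with the wrong value of $c$, whose limits are pairs in $C_\pm$ with the wrong value of $c$ by Lemma 12(b). Both are impossible.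 For $x\in U$ and $\sigma\in\tilde G_x$, the segments $\sigma,\sigma'$ lie in different $V_\pm$, since $c(\sigma,\sigma')=-1$. So both sets $\tilde G_x\cap V_\pm$ are nonempty, and they are the two classes of $\tilde G_x$.

**Step 3: the classes form a double covering.** We compare two such choices $(U,V_\pm)$ and $(U^1,V_\pm^1)$. Suppose $\tilde G_x\cap V_+=\tilde G_x\cap V_+^1$ for some $x\in U\cap U^1$; we claim that the same holds at all points near $x$. Otherwise there are $x_n\to x$ where the two classes differ, so there are $\sigma_n\in\tilde G_{x_n}\cap V_+\cap V_-^1$. A limit lies in $\tilde G_x$ but neither in $V_-$ nor in $V^1_+$, that is, in $V_+\setminus V_+^1$. This contradicts the equality at $x$. So the set of all classes, with the local sheets $x\mapsto\tilde G_x\cap V_\pm$, is a double covering of $S$. It is trivial because $S$ is simply connected. Choose a global sheet $x\mapsto C_x$.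

**Step 4: continuity.** Let $\sigma_{x,y}$ be the one of the two segments from $x$ to $y$ that belongs to $C_x$. The relation $c(\sigma_{x,y},\sigma_{x,y'})=1$ holds by definition. Near any point the sheet is $C_x=\tilde G_x\cap V_+$ for suitable $V_\pm$. If $(x_n,y_n)\to(x,y)$ in $G$, every limit of $\sigma_{x_n,y_n}$ is a segment from $x$ to $y$ that is not in $V_-$, hence it is in $C_x$ and equals $\sigma_{x,y}$. $\square$

From now on $L_{x,y}$ (or $L_y$) is oriented as $L_{\sigma_{x,y}}$; it depends continuously on $(x,y)\in G$.

## 9. The order on $F_x$

In the plane $S\setminus\{x\}$ we imagine the oriented loops as vertical lines directed downward, so that the left side of each is its east side. Then the points of $F_x$ are ordered from west to east. Formally, for $y\ne y'$ in $F_x$ let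
$$y<y'\iff\lambda(L_y,y')=+1 .$$

**Lemma 14.** (a) $<$ is a total order on $F_x$, and $y<y'$ is equivalent to $\lambda(L_{y'},y)=-1$. (b) $\{(x,y,y'):y,y'\in F_x,\ y\le y'\}$ is closed. (c) $F_x$ has a minimum $y_-(x)$ and a maximum $y_+(x)$. (d) We have
$$y<y'\ \Rightarrow\ \mathrm{right}(L_y)\subset\mathrm{right}(L_{y'}),\quad\mathrm{left}(L_{y'})\subset\mathrm{left}(L_y). \tag{5}$$

*Proof.* (a) Since $c(\sigma_{x,y},\sigma_{x,y'})=1$, we have $\lambda(L_{y'},y)=-\lambda(L_y,y')$. This gives the equivalence, and it shows that exactly one of $y<y'$, $y'<y$ holds. Let $y_1<y_2<y_3$. Then $y_1\in\mathrm{right}(L_{y_2})$ and $y_3\in\mathrm{left}(L_{y_2})$. The component $\mathrm{left}(L_{y_2})$ misses $L_{y_1}$, so by (3) $\mathrm{left}(L_{y_2})\cup(L_{y_2}\setminus\{x\})$ lies on one side of $L_{y_1}$. Hence $\lambda(L_{y_1},y_3)=\lambda(L_{y_1},y_2)=1$, that is $y_1<y_3$.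

(b) Let $(x_n,y_n,y_n')\to(x,y,y')$ with $y_n\le y_n'$. If $y\ne y'$, then $y_n<y_n'$ for large $n$, and $\lambda(L_{x,y},y')=1$ by Stability.

(c) The sets $\{y'\in F_x:y'\le y\}$ are closed by (b), and finitely many of them have a common element, the smallest of the finitely many $y$'s. By compactness of $F_x$ they all have a common element, which is the minimum. The maximum is obtained similarly.

(d) $\mathrm{right}(L_y)$ misses $L_{y'}$, since $y'\in\mathrm{left}(L_y)$. By (3), $\mathrm{right}(L_y)\cup(L_y\setminus\{x\})$ is connected and misses $L_{y'}$; it contains $y\in\mathrm{right}(L_{y'})$. This gives the first inclusion. Likewise $\mathrm{left}(L_{y'})\cup(L_{y'}\setminus\{x\})$ is connected, misses $L_y$ and contains $y'\in\mathrm{left}(L_y)$. $\square$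

Put
$$R_x=\mathrm{right}(L_{y_-(x)}),\qquad\Lambda_x=\mathrm{left}(L_{y_+(x)}).$$
In the picture, $R_x$ is everything west of the westernmost line and $Λ_x$ everything east of the easternmost one. By (5), $R_x\subset\mathrm{right}(L_y)$ and $\Lambda_x\subset\mathrm{left}(L_y)$ for all $y\in F_x$.

## 10. The continua $J_x$ and $T_x$

Between $R_x$ and $\Lambda_x$ lies a strip whose top end and bottom end are both the point $x$. A segment from $x$ enters the strip from the top or from the bottom. We want $J_x$ to be the set of points reached both ways; it should join the points of $F_x$ across the strip. The following definition says this without choosing coordinates, which makes it easy to pass to limits.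

**Definition.** Let $W_x$ be the set of ordered pairs $(\gamma,\gamma')$ of distinct segments from $x$ to a common endpoint $a\ne x$ such that the closed curve $L_{\gamma\gamma'}$ (along $\gamma$, back along $\gamma'$) satisfies
$$R_x\subset\mathrm{right}(L_{\gamma\gamma'}),\qquad\Lambda_x\subset\mathrm{left}(L_{\gamma\gamma'}). \tag{6}$$
Let $J_x$ be the set of endpoints $a$ of pairs in $W_x$, and $T_x^*$ the union of the first members $\gamma$.

The curve $L_{\gamma\gamma'}$ is a Jordan curve by Fact 2(b), so (6) makes sense. By (5), $(\sigma_{x,y},\sigma_{x,y}')\in W_x$ for every $y\in F_x$. So $\emptyset\ne F_x\subset J_x\subset T_x^*$, $x\in T_x^*$, $x\notin J_x$, and $T_x^*\cap R_x=\emptyset$. As an example, on the doubly covered disc, for $x=z^+$ with $0<|z|<1$, there are exactly two segments to the farthest point, so $R_x$ and $\Lambda_x$ can be defined as the two sides of $L_y$ with $y=(-z)^-$, after choosing an orientation. A pair satisfying (6) must have $L_{\gamma\gamma'}=L_y$, hence endpoint $y$ (Step 1 of Lemma 17 gives the argument), so $J_x=\{y\}$ and $T_x^*$ is a single segment from $x$ to $y$. This is the situation of Section 4.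

**Lemma 15.** $W=\{(x;\gamma,\gamma'):(\gamma,\gamma')\in W_x\}$ is compact. Hence $\Gamma=\{(x,a):a\in J_x\}$ and $\Theta^*=\{(x,a):a\in T_x^*\}$ are compact.

*Proof.* Let $(x_n;\gamma_n,\gamma_n')\in W$ converge to $(x;\gamma,\gamma')$, where $\gamma,\gamma'$ might be constant or equal. Put $L_n=L_{\gamma_n\gamma_n'}$ and let $c$ be the limit curve ($\gamma$, then $\gamma'$ reversed). Pass to a subsequence with $y_\pm(x_n)\to y^\pm\in F_x$; then $y^-\le y^+$ by Lemma 14(b). Let $p\in\mathrm{right}(L_{x,y^-})$ and $p'\in\mathrm{left}(L_{x,y^+})$ be arbitrary. By (5), $p\in\mathrm{right}(L_{x,y^+})$, so $p\ne p'$.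

By Stability, a closed disc around $p$ lies in $R_{x_n}\subset\mathrm{right}(L_n)$ for large $n$. So $L_n$ misses this disc and $p\notin c$. Likewise $p'\in\mathrm{left}(L_n)$ for large $n$ and $p'\notin c$. By (4), $i(L_n;p',p)=1$, so $i(c;p',p)=1$ by Stability. If $c$ were constant or $\gamma=\gamma'$, then $c$ would be null-homotopic within its image, which misses $p,p'$, and $i(c;p',p)$ would be $0$. So $\gamma\ne\gamma'$ are nonconstant segments from $x$ to a common endpoint $\ne x$, and $c=L_{\gamma\gamma'}$ is a Jordan curve. Now $i(c;p',p)=1$ means $p\in\mathrm{right}(c)$ and $p'\in\mathrm{left}(c)$. As $p,p'$ were arbitrary, (5) and $y_-(x)\le y^-$, $y^+\le y_+(x)$ give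
$$R_x\subset\mathrm{right}(L_{x,y^-})\subset\mathrm{right}(c),\qquad\Lambda_x\subset\mathrm{left}(L_{x,y^+})\subset\mathrm{left}(c).$$
So $(\gamma,\gamma')\in W_x$, and $W$ is closed. Since any sequence in $W$ has a convergent subsequence in the space of triples, $W$ is compact. Finally $\Gamma$ and $\Theta^*$ are the images of $W$ and $W\times[0,1]$ under $(x;\gamma,\gamma')\mapsto(x,\gamma(1))$ and $(x;\gamma,\gamma',t)\mapsto(x,\gamma(t))$. $\square$

**Lemma 16.** $S\setminus J_x$ is connected.

*Proof.* Let $a\notin J_x$, $a\ne x$, and take a segment from $a$ to $x$. Its interior points have a unique segment to $x$ by Fact 2(a), so they are not in $J_x$; nor is $x$. So every point of $S\setminus J_x$ is joined to $x$ in $S\setminus J_x$. $\square$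

**Lemma 17.** $J_x$ is connected.

**Step 1: the case of one farthest point.** We show $J_x=\{y\}$ if $F_x=\{y\}$. Let $(\gamma,\gamma')\in W_x$. By (6), $L_{\gamma\gamma'}$ misses $R_x\cup\Lambda_x=S\setminus L_y$. So $L_{\gamma\gamma'}$ is a Jordan curve contained in the Jordan curve $L_y$, and they are equal. The common endpoint $a\ne x$ of $\gamma,\gamma'$ lies on $L_y$ and has two segments to $x$, so $a=y$ by Lemma 6.

From now on let $y_-=y_-(x)\ne y_+=y_+(x)$.

**Step 2: the strip.** We apply Section 6 to the region between the outermost loops. Let $Q=S\setminus(R_x\cup\Lambda_x)$. Since $y_+\in\mathrm{left}(L_{y_-})$ and $y_-\in\mathrm{right}(L_{y_+})$, Lemma 8 applies to $L_{y_-},L_{y_+}$ with $D=R_x$ and $D'=\Lambda_x$. It gives $q:\Delta\to Q$, where we take $\Delta$ convex. Let $t$ and $b$ be the two points of $q^{-1}(x)$, named so that the oriented loop $L_{y_-}$ lifts to a path from $t$ to $b$. A segment from $x$ to $a\in Q\setminus\{x\}$ lies in $Q$: by Lemma 6 it is either contained in one of the two loops, or meets both only in $x$; in the latter case $a\in\Omega$ and, as in Lemma 11, the segment minus $x$ lies in $\Omega$. So Lemma 10 applies. Call segments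 starting at $t$ *top* and those starting at $b$ *bottom*. Let $\hat A,\hat B\subset\Delta$ be the corresponding closed connected sets; $\hat A\cup\hat B=\Delta$, and neither $t$ nor $b$ is in $\hat A\cap\hat B$.

**Step 3: $q(\hat A\cap\hat B)\subset J_x$.** Fix $p\in R_x$ and $p'\in\Lambda_x$. Let $a$ have a top segment $\gamma$ and a bottom segment $\gamma'$. The loop $L_{\gamma\gamma'}$ lies in $Q$ and lifts to a path in $\Delta$ from $t$ to $b$. A straight-line homotopy in $\Delta$ with fixed endpoints deforms it to the lift of $L_{y_-}$. Composing with $q$, we get a homotopy of closed curves in $Q\subset S\setminus\{p,p'\}$. So $i(L_{\gamma\gamma'};p',p)=i(L_{y_-};p',p)=1$, because $p\in R_x=\mathrm{right}(L_{y_-})$ and, by (5), $p'\in\Lambda_x\subset\mathrm{left}(L_{y_-})$. Thus $p'\in\mathrm{left}(L_{\gamma\gamma'})$ and $p\in\mathrm{right}(L_{\gamma\gamma'})$. As $p,p'$ are arbitrary, (6) holds, $(\gamma,\gamma')\in W_x$ and $a\in J_x$.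

**Step 4: $J_x\subset q(\hat A\cap\hat B)$.** Let $(\gamma,\gamma')\in W_x$ have endpoint $a$. By (6), $L_{\gamma\gamma'}$ misses $R_x\cup\Lambda_x$, so it lies in $Q$, and $i(L_{\gamma\gamma'};p',p)=1$. If $\gamma,\gamma'$ were both top or both bottom, $L_{\gamma\gamma'}$ would lift to a closed curve in $\Delta$, hence be null-homotopic in $Q$, and the index would be $0$. So one is top and the other is bottom, and $a\in q(\hat A\cap\hat B)$.

**Step 5: unicoherence.** We have $J_x=q(\hat A\cap\hat B)$, and it remains to see that $\hat A\cap\hat B$ is connected. It is nonempty since $J_x$ is. The closed disc is unicoherent: if it is the union of two closed connected sets, their intersection is connected. Indeed, Mayer–Vietoris in Čech cohomology gives an exact sequence $H^0(\hat A)\oplus H^0(\hat B)\to H^0(\hat A\cap\hat B)\to H^1(\Delta)=0$, so every locally constant function on $\hat A\cap\hat B$ is a difference of two constants. $\square$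

Now we define the set that connects $J_x$ with $x$. The union $T_x^*$ of segments is connected, but its complement need not be, so we fill in. Since $R_x$ is connected and disjoint from $T_x^*$, we may put
$$T_x=S\setminus(\text{the component of }S\setminus T_x^*\text{ containing }R_x),\qquad\Theta=\{(x,a):a\in T_x\}.$$

**Lemma 18.** $T_x$ and $S\setminus T_x$ are connected, $x\in T_x$, $J_x\subset T_x$, and $\Theta$ is compact.

*Proof.* $T_x^*$ is a union of arcs from $x$, so it is connected, and it is closed by Lemma 15. $T_x$ is $T_x^*$ together with components of its complement, whose closures meet $T_x^*$; so $T_x$ is connected. $S\setminus T_x$ is connected by definition, and $J_x\cup\{x\}\subset T_x^*\subset T_x$.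

For compactness let $a_n\in T_{x_n}$, $x_n\to x$, $a_n\to a$, and suppose $a\notin T_x$. Choose $p\in R_x$ and a path from $a$ to $p$ in the open connected set $S\setminus T_x$, which is disjoint from $T_x^*$. Since $\Theta^*$ is compact, a neighborhood of this path misses $T_{x_n}^*$ for large $n$; otherwise points of $T_{x_n}^*$ would accumulate at a point of the path, and this point would be in $T_x^*$. After passing to a subsequence, $y_-(x_n)\to y^-\in F_x$ with $y^-\ge y_-(x)$. Then $p\in R_x\subset\mathrm{right}(L_{x,y^-})$ by (5), so $p\in R_{x_n}$ for large $n$ by Stability. For large $n$ the point $a_n$ lies in a small disc around $a$ inside the neighborhood, so it is joined to $a$, and then along the path to $p\in R_{x_n}$, off $T_{x_n}^*$. Hence $a_n\notin T_{x_n}$, a contradiction. $\square$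

## 11. Two incompatible computations on $H^2$

All cohomology is Čech with coefficients in $\mathbb Q$. We recall two theorems. *Alexander duality:* for a nonempty compact proper subset $K$ of $S^2$, $\tilde H^k(K)\cong\tilde H_{1-k}(S^2\setminus K)$. For instance, a circle $K$ has $H^1(K)=\mathbb Q$, matching the two components of its complement. *Vietoris–Begle:* a continuous surjection between compact Hausdorff spaces, all of whose fibers have the cohomology of a point, induces an isomorphism in cohomology.

**Step 1: the projections are isomorphisms.** We check the fibers. $J_x$ and $T_x$ are nonempty continua and proper subsets of $S\cong S^2$ ($x\notin J_x$, and $R_x\cap T_x=\emptyset$), with connected complements by Lemmas 16, 17 and 18. Connectedness of the complement kills $H^1$, its being nonempty kills $H^2$, so $J_x$ and $T_x$ have the cohomology of a point. Let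
$$p,q:\Gamma\to S,\qquad P,Q:\Theta\to S$$
be the first and second projections. By Lemmas 15 and 18 the spaces $\Gamma,\Theta$ are compact, and by Vietoris–Begle $p^*$ and $P^*$ are isomorphisms.

**Step 2: $q^*=p^*$.** This replaces sliding $f(x)$ back to $x$ along $\sigma_x$. Let $\delta:S\to\Theta$, $\delta(x)=(x,x)$; this is defined because $x\in T_x$. From $P\delta=\mathrm{id}$ we get $\delta^*P^*=\mathrm{id}$, so $\delta^*=(P^*)^{-1}$ is an isomorphism. From $Q\delta=\mathrm{id}$ we get $\delta^*(Q^*-P^*)=0$. So $Q^*=P^*$. Since $J_x\subset T_x$, we have $\Gamma\subset\Theta$; restricting to $\Gamma$ gives $q^*=p^*$.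

**Step 3: $q^*=-p^*$ on $H^2$.** This replaces the comparison of $f$ with the antipodal map. Since $x\notin J_x$, the map $(p,q)$ sends $\Gamma$ into $M=S\times S\setminus\mathrm{diag}$. Identify $S$ with the unit sphere $S^2$ by a homeomorphism. The vector $(1-s)y-sx$ vanishes for some $s\in[0,1]$ only if $y=x$; normalizing it moves $y\ne x$ to $-x$ along the great circle through $x$ and $y$, away from $x$. This deforms $M$ onto the image of $j:S\to M$, $j(x)=(x,-x)$, so $j$ is a homotopy equivalence and $j^*$ is an isomorphism. Now $j^*\mathrm{pr}_1^*=\mathrm{id}$, while $j^*\mathrm{pr}_2^*=(\text{antipodal map})^*=-\mathrm{id}$ on $H^2$. Hence $\mathrm{pr}_2^*=-\mathrm{pr}_1^*$ on $H^2$, and pulling back by $(p,q)$ gives $q^*=-p^*$.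

**Step 4: conclusion.** Steps 2 and 3 give $2p^*=0$ on $H^2(S;\mathbb Q)=\mathbb Q$, which contradicts that $p^*$ is an isomorphism. So (1) is false. This proves Theorem 2 and therefore Theorem 1. $\blacksquare$

## 12. A hexagon with total angles just below $\pi$

We prove Proposition 3. The surface is a thin double needle. Both tips have total angle below $\pi$, so Lemma 5 does not apply to them, and the tips attract all farthest points.

Let $\varepsilon\in(0,\pi/6]$, $\beta=\frac\pi4-\frac\varepsilon2$ (so $\beta\ge\pi/6$), and $0<\eta<\frac15\sin\varepsilon$. Let $K$ be the convex hexagon with vertices $a=(-1,0)$, $b=(1,0)$ and $(\pm(1-\eta\cot\beta),\pm\eta)$, all four sign choices. Let $S$ be $K$ doubly covered. Then $\theta_a=\theta_b=4\beta=\pi-2\varepsilon$. The other vertices have total angle $2(\pi-\beta)\ge3\pi/2$, and all other points have total angle $2\pi$. The projection $S\to K$ is $1$-Lipschitz and $a,b$ lie on both faces, so $\rho(x,a)=|x-a|$ and $\rho(x,b)=|x-b|$, the Euclidean distances of the projections.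

**Step 1: at most two segments to $a$ or to $b$.** A shortest path from $x\ne a$ to $a$ has length $|x-a|$, so it projects onto the chord $[x,a]$. If the chord lies in $\partial K$, it has one lift. Otherwise its open part is interior to $K$, so the path lies in one face, and there are at most two lifts. The same holds for $b$.

**Step 2: a rough distance bound.** We bound distances by abscissas. Let $x,y$ have abscissas $s,s'$; by symmetry let $s\ge0$. Then $\rho(x,a)\ge1+s$. Moreover
$$\rho(x,y)\le|s-s'|+4\eta. \tag{7}$$
Indeed, move straight in the face of $x$ to the point below or above $y$, with length at most $|s-s'|+2\eta$; if $y$ is on the other face, change face along the vertical chord at abscissa $s'$ through the nearer end, with length at most $2\eta$.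

Now let $y\notin\{a,b\}$ and $d=\rho(a,y)>0$. In Steps 3 and 4 we show that $\rho(x,y)<\max(\rho(x,a),\rho(x,b))$.

**Step 3: points $y$ near $a$, $d<2\sin\varepsilon$.** Here the small angle at $a$ is used. Angles at $a$ are at most $\theta_a/2=\frac\pi2-\varepsilon$, so their cosine is at least $\sin\varepsilon$. Since $\rho(x,a)\ge1$, hinge comparison gives
$$\rho(x,y)^2\le\rho(x,a)^2+d\,\bigl(d-2\rho(x,a)\sin\varepsilon\bigr)<\rho(x,a)^2 .$$

**Step 4: $d\ge2\sin\varepsilon$.** Here (7) does most of the work. We have $1+s'\ge d-\eta\ge\sin\varepsilon$.

If $s'\le s$, then $\rho(x,y)\le s-s'+4\eta\le s+1-\sin\varepsilon+4\eta<1+s\le\rho(x,a)$.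

If $s'>s>2\eta$, then $\rho(x,y)\le s'-s+4\eta\le1-s+4\eta<1+s\le\rho(x,a)$.

There remains $0\le s\le2\eta$, $s'>s$. Put $d'=\rho(b,y)>0$ and note $\rho(x,b)\ge1-2\eta$. If $d'<2(1-2\eta)\sin\varepsilon$, hinge comparison at $b$ gives
$$\rho(x,y)^2\le\rho(x,b)^2+d'\bigl(d'-2\rho(x,b)\sin\varepsilon\bigr)<\rho(x,b)^2 .$$
Otherwise $1-s'\ge d'-\eta\ge2\sin\varepsilon-5\eta\ge\sin\varepsilon$, so $\rho(x,y)\le s'+4\eta\le1-\sin\varepsilon+4\eta<1\le\rho(x,a)$.

**Step 5: conclusion.** In all cases $\rho(x,y)<\max(\rho(x,a),\rho(x,b))$, so $F_x\subset\{a,b\}$ for all $x$, and by Step 1 no $x$ and $y\in F_x$ are joined by more than two segments. $\blacksquare$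

This surface also shows the two phenomena announced earlier. Let $x=(s,0)$ on the upper face, $|s|<1$. For $s>0$ we have $\rho(x,a)=1+s>1-s=\rho(x,b)$, so $F_x=\{a\}$, and $x$ is joined to $a$ by a single segment, because the chord is interior to $K$ and $x$ lies on one face only. For $s<0$, $F_x=\{b\}$; for $s=0$, $F_x=\{a,b\}$. So there is no continuous choice of a farthest point.

Proposition 3 concerns degenerate surfaces only. For boundaries of open convex sets, Theorem 2 shows that every counterexample, such as Vălcan's, must contain a point $y\in\bigcup_xF_x$ of curvature at least $\pi$. The borderline case $\theta_y=\pi$ is not decided here, and neither is the question whether $\pi$ is the sharp constant within nondegenerate surfaces.
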